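\title{The Bezout equation in $H^p$: failure at the power $|f|^{-2}$}

\begin{abstract}
Let $f_1,\dots,f_N$ be bounded analytic functions in the unit disc, let $|f|^2=\sum_i|f_i|^2$, and let $M$ denote the nontangential maximal function. We show that for no $p\in(0,\infty)$ does the condition $M(|f|^{-2})\in L^p$ guarantee a solution of $f_1g_1+\dots+f_Ng_N=1$ with $g_i\in H^p$. The counterexample has $N=2$ and satisfies the stronger condition $M(|f|^{-2}(1+|\log|f||)^\alpha)\in L^p$ for any prescribed $\alpha<\frac12$. The proof starts from a Bezout equation on the torus $\mathbb T^{2n}$ in which $n$ orthogonal components of the solution are forced. It carries this equation to the disc by lacunary powers and glues the resulting blocks along small arcs. As a by-product, we obtain pairs with $\max_i|f_i|\ge\delta$ for which every bounded solution has norm at least $c\,\delta^{-2}(\log\frac1\delta/\log\log\frac1\delta)^{1/2}$.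
\end{abstract}

\section{Introduction}

\subsection{The problem and the results}

Let $\mathbb D$ be the unit disc, $\mathbb T$ the unit circle, and $H^\infty$ the algebra of bounded analytic functions in $\mathbb D$. For $0<p<\infty$, the Hardy space $H^p$ consists of the analytic functions $g$ in $\mathbb D$ with
\[
\|g\|_p^p=\sup_{r<1}\int_0^{2\pi}|g(re^{i\theta})|^p\,d\theta<\infty .
\]
Fix a number $A_0>1$, the aperture. The Stolz angle with vertex $\zeta\in\mathbb T$ and the nontangential maximal function of a function $F$ on $\mathbb D$ are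
\[
\Gamma(\zeta)=\{z\in\mathbb D:\ |z-\zeta|<A_0(1-|z|)\},\qquad MF(\zeta)=\sup_{z\in\Gamma(\zeta)}|F(z)| .
\]
A Stolz angle of another shape lies in one of these sets, so an upper bound for $MF$ proved for every $A_0$ covers it. For each $z\in\mathbb D$ the set $\{\zeta:z\in\Gamma(\zeta)\}$ is open and nonempty. Hence $\{MF>c\}$ is open, and $MF$ is measurable.

Given $f_1,\dots,f_N\in H^\infty$, we look for solutions $g_1,\dots,g_N\in H^p$ of the Bezout equation
\begin{equation}\label{eq:bezout}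
f_1g_1+\dots+f_Ng_N=1 .
\end{equation}
Put $|f|^2=|f_1|^2+\dots+|f_N|^2$. A solution can exist only if $|f|$ does not decay too fast near $\mathbb T$, and since $g\in H^p$ implies $Mg\in L^p(\mathbb T)$, the natural way to measure the decay is through maximal functions of negative powers of $|f|$. The following facts are known for $0<p<\infty$.
\begin{itemize}
\item The condition $M(|f|^{-1})\in L^p(\mathbb T)$ is necessary, because \eqref{eq:bezout} gives $|f|^{-1}\le|g_1|+\dots+|g_N|$. It is far from sufficient.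
\item For every $\varepsilon>0$, the condition $M(|f|^{-2+\varepsilon})\in L^p(\mathbb T)$ is not sufficient.
\item For every $\varepsilon>0$, the condition $M(|f|^{-2}|\log|f||^{2+\varepsilon})\in L^p(\mathbb T)$ is sufficient, and this remains true with $2+\varepsilon$ replaced by $\frac32+\varepsilon$.
\end{itemize}
This leaves the power $|f|^{-2}$ itself. The question, posed in \cite{closures}, is whether $M(|f|^{-2})\in L^p(\mathbb T)$ implies that \eqref{eq:bezout} has a solution in $H^p$, for all $N$ and all $f_1,\dots,f_N\in H^\infty$.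

For $N=1$ it does. A zero of $f_1$ would make $M(|f|^{-2})$ infinite on an open set, so $g=1/f_1$ is analytic; and $|g(r\zeta)|\le Mg(\zeta)\le1+M(|f|^{-2})(\zeta)$, because $r\zeta\in\Gamma(\zeta)$. For $N=2$ the answer is negative for every $p$, and then for every $N\ge2$, by taking $f_3=\dots=f_N=0$. This is the case $\alpha=0$ of our main theorem.

\begin{theorem}\label{thm:main}
Let $0<p<\infty$ and $0\le\alpha<\frac12$. There are $f_1,f_2\in H^\infty$ such that
\[
M\big(|f|^{-2}(1+|\log|f||)^{\alpha}\big)\in L^p(\mathbb T)\quad\text{for every aperture},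
\]
and the equation $f_1g_1+f_2g_2=1$ has no solution $g_1,g_2\in H^p$.
\end{theorem}

For $\frac12\le\alpha\le\frac32$ nothing is proved here. The building blocks of the example also give a lower bound for bounded solutions.

\begin{theorem}\label{thm:bounded}
There is $c>0$ such that for all small $\delta>0$ there are $f_1,f_2\in H^\infty$ with $|f_i|\le1$ and $\max_i|f_i|\ge\delta$ on $\mathbb D$ such that every solution $g_1,g_2\in H^\infty$ of $f_1g_1+f_2g_2=1$ satisfies
\[
\max_i\|g_i\|_\infty\ge c\,\delta^{-2}\Big(\log\frac1\delta\Big/\log\log\frac1\delta\Big)^{1/2}.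
\]
\end{theorem}

\subsection{Why the power is two}

Let $N=2$ and let $f_1,f_2$ have no common zero. The functions $\varphi_i=\overline{f_i}/|f|^2$ solve \eqref{eq:bezout} and have size $|f|^{-1}$, but they are not analytic. The pair $g_1=\varphi_1+f_2w$, $g_2=\varphi_2-f_1w$ still solves \eqref{eq:bezout}, and differentiation shows that it is analytic exactly when
\[
\bar\partial w=\overline{(f_1f_2'-f_1'f_2)}\,/\,|f|^4 .
\]
The right side is homogeneous of degree $-2$ in $f$. One therefore expects $w$ to have the size of $|f|^{-2}$, and one would guess that $M(|f|^{-2})\in L^p$ is the right condition. The following example shows that the size $|f|^{-2}$ is really attained; it is also the pattern for our blocks.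

\begin{example}\label{ex:square}
Let $0<\delta\le\frac14$, let $2^{-s}\le\delta/2$, and put $f_1=\delta z$, $f_2=\delta+\frac34z^s$. Then $|f_i|\le1$, and $\max_i|f_i|\ge\delta/2$ on $\mathbb D$: use $f_1$ for $|z|\ge\frac12$ and $f_2$ for $|z|\le\frac12$. Let $f_1g_1+f_2g_2=1$ with $g_i\in H^\infty$. At the origin, $g_2(0)=1/\delta$. On $\mathbb T$ we have $|f_2|\ge\frac12$, so $|g_2|\le2(1+\delta\|g_1\|_\infty)$. The maximum principle gives $1/\delta\le2(1+\delta\|g_1\|_\infty)$, that is, $\|g_1\|_\infty\ge\frac1{2\delta^2}-\frac1\delta\ge\frac1{4\delta^2}$.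
\end{example}

The term $\frac34z^s$ is invisible inside the disc and dominant on the circle. Replace $z$ and $1$ by functions $a$ and $b$, so that $f_1=\delta a$ and $f_2=\delta b+\frac34z^s$, where $|a|,|b|\le\frac1{4\delta}$. Put $U=\delta g_1$ and $V=\delta g_2$. Inside the disc the equation reads approximately $aU+bV=1$. On the circle, a bound $|g_1|\le\lambda\delta^{-2}$ gives $|V|\le2\delta+2\lambda|a|$. To gain a large factor $\lambda$ over $\delta^{-2}$, we therefore need pairs $(a,b)$ with $\max(|a|,|b|)$ bounded below by an absolute constant for which $aU+bV=1$ forces $V/a$ to be large on the circle, however large $U$ is allowed to be.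

\subsection{Plan of the proof}

Section~\ref{sec:model} constructs such a pair in a model on the torus $\mathbb T^{2n}$, where the quotient corresponding to $V/a$ is forced to have size $\sqrt n$. Section~\ref{sec:transfer} carries the lower bound to the disc and concentrates it on a prescribed arc. Section~\ref{sec:blocks} builds the blocks $\delta a$, $\delta b+\frac34w^{\ell s}$ and proves Theorem~\ref{thm:bounded}; the relation $\log\frac1\delta\approx n\log n$ needed there is the source of the exponent $\frac12$. Section~\ref{sec:gluing} multiplies infinitely many blocks placed on disjoint arcs and proves Theorem~\ref{thm:main}. A solution in $H^p$ need not be bounded. We make it bounded by multiplying by an outer function, which changes the right side $1$ into a function $R$ with $|R|\le1$ that is close to $1$ at one point. For this reason all lower bounds are proved for such right sides.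

\section{Standard facts on Hardy spaces}\label{sec:prelim}

Let $m$ be normalized Lebesgue measure on $\mathbb T$. For $z\in\mathbb D$, let $K_z(\zeta)=(1-|z|^2)/|\zeta-z|^2$ be the Poisson kernel and $d\mu_z=K_z\,dm$ harmonic measure at $z$; it is a probability measure, and $\mu_0=m$. For real $u\in L^1(\mathbb T)$ put
\[
h_u(z)=\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,u(\zeta)\,dm(\zeta),\qquad\text{so that}\quad\operatorname{Re}h_u(z)=\int u\,d\mu_z .
\]
We use the following textbook facts.
\begin{itemize}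
\item[(H1)] A function $g\in H^p$, $0<p\le\infty$, has nontangential limits a.e.\ on $\mathbb T$, and the boundary function, again denoted $g$, lies in $L^p(m)$. If $g\in H^\infty$, then $g(z)=\int g\,d\mu_z$. A function in $L^\infty(\mathbb T)$ is the boundary function of an element of $H^\infty$ if and only if its Fourier coefficients of negative index vanish.
\item[(H2)] (Smirnov) If $g\in H^p$ for some $p>0$ and $|g|\le C$ a.e.\ on $\mathbb T$, then $|g|\le C$ in $\mathbb D$.
\item[(H3)] The harmonic function $\operatorname{Re}h_u$ has nontangential limit $u$ a.e., and it is continuous on $\overline{\mathbb D}$ if $u$ is continuous. If $u$ is smooth, then $h_u=\hat u(0)+2\sum_{k\ge1}\hat u(k)z^k$ is itself continuous on $\overline{\mathbb D}$. The functions $c\,e^{h_u}$, $|c|=1$, are the outer functions with modulus $e^u$ on $\mathbb T$; their modulus at $z$ is $\exp\int u\,d\mu_z$.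
\end{itemize}

\section{A Bezout equation on the torus}\label{sec:model}

Fix $n\ge1$ and put $d=2n$.

\subsection{Functions analytic in the last variable}

For an integer $\ell\ge2$ let
\[
\Theta_\ell(w)=(w^{\ell},w^{\ell^2},\dots,w^{\ell^d}),\qquad w\in\overline{\mathbb D}.
\]
For large $\ell$ the coordinates of $\Theta_\ell$ behave on $\mathbb T$ like independent variables $\zeta_1,\dots,\zeta_d$. The monomial $\zeta^\nu$, $\nu\in\mathbb Z^d$, pulls back to $w^{\nu(\ell)}$ with $\nu(\ell)=\sum_j\nu_j\ell^j$. If $\nu\ne0$ and $r$ is the last index with $\nu_r\ne0$, then $\nu(\ell)=\nu_r\ell^r+O(\ell^{r-1})$, so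
\begin{equation}\label{eq:sign}
\nu(\ell)\text{ has the sign of }\nu_r\quad\text{and}\quad|\nu(\ell)|\ge\ell^r/2\qquad\text{for all large }\ell .
\end{equation}
We write $\nu>0$ if $\nu_r>0$ and $\nu<0$ if $\nu_r<0$. By \eqref{eq:sign}, the class on the torus that corresponds to $H^\infty$ is
\[
\mathcal A=\{W\in L^\infty(\mathbb T^d):\ \hat W(\nu)=0\text{ for all }\nu<0\}.
\]
It contains $\zeta_2/\zeta_1$, which corresponds to $w^{\ell^2-\ell}$, so its elements need not be analytic in all variables.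

Let $\mathbb E$ be integration against Haar measure on $\mathbb T^d$, let $\mathcal F_j$ be the $\sigma$-algebra generated by $\zeta_1,\dots,\zeta_j$, and let $\zeta_{<j}=(\zeta_1,\dots,\zeta_{j-1})$. The conditional expectation $W_j=\mathbb E[W|\mathcal F_j]$ is obtained by integrating out $\zeta_{j+1},\dots,\zeta_d$; thus $W_d=W$, $W_0=\mathbb EW$, and $W_{j-1}=\int W_j\,dm(\zeta_j)$. The differences $W_j-W_{j-1}$ are orthogonal in $L^2$, so
\begin{equation}\label{eq:pyth}
\sum_{j=1}^d\mathbb E|W_j-W_{j-1}|^2=\mathbb E|W|^2-|\mathbb EW|^2 .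
\end{equation}

\begin{lemma}\label{lem:A}
Let $W,W'\in\mathcal A$.
\begin{itemize}
\item[(a)] For $1\le j\le d$ and a.e.\ $\zeta_{<j}$, the function $W_j(\zeta_{<j},\cdot)$ belongs to $H^\infty$, is bounded by $\|W\|_\infty$, and has the value $W_{j-1}(\zeta_{<j})$ at $0$.
\item[(b)] $\mathbb E[WW'|\mathcal F_j]=W_jW'_j$ for $0\le j\le d$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $k\ge1$, the function $\zeta_{<j}\mapsto\int W_j(\zeta_{<j},\xi)\xi^k\,dm(\xi)$ has the Fourier coefficients $\hat W(\nu_1,\dots,\nu_{j-1},-k,0,\dots,0)=0$, so it vanishes a.e. Now (H1) applies, and the value at $0$ is the mean over $\mathbb T$.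

(b) Evaluation at $0$ is multiplicative on $H^\infty$, so (a) gives $\mathbb E[W_iW'_i|\mathcal F_{i-1}]=W_{i-1}W'_{i-1}$. Apply this for $i=d,d-1,\dots,j+1$.
\end{proof}

We say that $W_j$ is \emph{analytic in $\zeta_j$} and write $W_j(\zeta_{<j},\xi)$ also for $\xi\in\mathbb D$.

\subsection{The factor $X$}

The model pair consists of products of copies of one function $X$ of one variable. It has a single zero, which obstructs the trivial solution, and it is normalized so that long products of $1/X$ neither grow nor decay on the torus.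

\begin{lemma}\label{lem:X}
There are $t\in(\frac12,\frac58)$ and a function $X$, continuous on $\overline{\mathbb D}$ and analytic in $\mathbb D$, such that $X(0)=1$,
\begin{equation}\label{eq:Xsize}
1\le|X|\le e^{5n}\ \text{ on }\mathbb T,\qquad\int_{\mathbb T}\log|X|\,dm\le\log2,\qquad\int_{\mathbb T}|X|^{-2}\,dm\ge1-\frac1{3n},
\end{equation}
and, for every $\varphi\in H^\infty$,
\begin{equation}\label{eq:Xres}
\int_{\mathbb T}\frac{\varphi}{X}\,dm=\varphi(0)-\varphi(-t).
\end{equation}
In particular $\int_{\mathbb T}X^{-1}dm=0$ and $\int_{\mathbb T}\zeta X^{-1}dm=t$. Moreover $K_{-t}\le5$ on $\mathbb T$.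
\end{lemma}

\begin{proof}
The arc $\{e^{i\theta}:|\theta|\le1/n\}$ has measure $\frac1{\pi n}>\frac1{7n}$. Take a smooth $\chi$ supported in it with $0\le\chi\le1$, $\chi(\bar\zeta)=\chi(\zeta)$ and $\int\chi\,dm\ge\frac1{7n}$, and let $u=\chi/\int\chi\,dm$. Then $0\le u\le7n$, $\int u\,dm=1$, $h_u(0)=1$, and $h_u$ is continuous on $\overline{\mathbb D}$. For real $x$ the imaginary part of $(e^{i\theta}+x)/(e^{i\theta}-x)$ is odd in $\theta$, so $h_u$ is real on $(-1,1)$, and there $h_u(x)=\int u\,d\mu_x\ge0$.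

For $t\in[\frac12,\frac58]$ put $\beta=\log\frac1t\le\log2$ and
\[
X(\zeta)=\frac{\zeta+t}{1+t\zeta}\,e^{\beta h_u(\zeta)} .
\]
Then $X(0)=te^\beta=1$ and $|X|=e^{\beta u}$ on $\mathbb T$. This gives \eqref{eq:Xsize}: we have $7\log2<5$, $\int\log|X|\,dm=\beta$, and $|X|=1$ off an arc of measure $\frac1{\pi n}\le\frac1{3n}$.

For $\varphi\in H^\infty$ and $t<r<1$, the residue theorem gives
\[
\frac1{2\pi i}\int_{|\zeta|=r}\varphi(\zeta)e^{-\beta h_u(\zeta)}\frac{1+t\zeta}{(\zeta+t)\zeta}\,d\zeta=\varphi(0)\frac{e^{-\beta}}t-\varphi(-t)\frac{1-t^2}{t}e^{-\beta h_u(-t)}=\varphi(0)-\Phi(t)\varphi(-t),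
\]
where $\Phi(t)=(1-t^2)\,t^{\,h_u(-t)-1}$. As $r\uparrow1$ the left side tends to $\int\varphi X^{-1}dm$ by dominated convergence. It remains to choose $t$ with $\Phi(t)=1$. For $|\theta|\le1$ we have $K_{-1/2}(e^{i\theta})=\frac{3/4}{5/4+\cos\theta}<\frac12$, so $h_u(-\frac12)<\frac12$ and $\Phi(\frac12)>\frac34\sqrt2>1$. Also $\Phi(\frac58)\le(1-\frac{25}{64})/\frac58=\frac{39}{40}<1$. Since $\Phi$ is continuous, such a $t$ exists in $(\frac12,\frac58)$. Finally $K_{-t}\le\frac{1+t}{1-t}\le\frac{13}3$.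
\end{proof}

Define
\[
P(\zeta)=\prod_{j\ \mathrm{odd}}X(\zeta_j),\qquad Q(\zeta)=\prod_{j\ \mathrm{even}}X(\zeta_j),\qquad c_j=\prod_{i\le j}\frac1{X(\zeta_i)},\qquad c_0=1 .
\]
The functions $P,Q$ are continuous and lie in $\mathcal A$. Since $\int X\,dm=X(0)=1$, the conditional expectations $P_j$ and $Q_j$ are the partial products over $i\le j$. Hence $P_jQ_j=1/c_j$, and on $\mathbb T^d$ we have $|P_j|,|Q_j|\ge1$ and $|c_j|\le1$. By \eqref{eq:Xsize}, independence and Bernoulli's inequality,
\begin{equation}\label{eq:c}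
\mathbb E|c_j|^2\ge\Big(1-\frac1{3n}\Big)^{2n}\ge\frac13,\qquad0\le j\le d .
\end{equation}
This is why $\log|X|$ is concentrated on a short arc. With $u\equiv1$ we would have $|X|=1/t$ on $\mathbb T$ and $\mathbb E|c_j|^2=t^{2j}$, and the contributions found below would have a bounded sum. The price of concentration is the large bound $e^{5n}$, which is paid in Section~\ref{sec:blocks}.

\subsection{Two steps by hand}

Let $n=2$, write $X_i=X(\zeta_i)$, so $P=X_1X_3$ and $Q=X_2X_4$, and suppose $PU+QV=1$ with $U,V\in\mathcal A$. We want a lower bound for $\kappa=V/P$. By Lemma~\ref{lem:A}(b), $P_jU_j+Q_jV_j=1$, so $\kappa_j:=V_j/P_j$ has two expressions,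
\[
\kappa_j=\frac{V_j}{P_j}=c_j-\frac{U_j}{Q_j}.
\]
For even $j$ the first is analytic in $\zeta_j$, since $P_j$ does not depend on $\zeta_j$. For odd $j$ the second shows that $\kappa_j-c_j$ is analytic in $\zeta_j$, while $c_j=c_{j-1}/X_j$ is not. We integrate out the variables one at a time, using Lemma~\ref{lem:X}.
\begin{itemize}
\item From $\kappa=\kappa_4=V_4/(X_1X_3)$ we get $\int\kappa\,dm(\zeta_4)=\kappa_3$.
\item From $\kappa_3=c_2/X_3-U_3/X_2$ we get $\int\zeta_3\kappa_3\,dm(\zeta_3)=tc_2$ and $\int\kappa_3\,dm(\zeta_3)=-U_2/X_2=\kappa_2-c_2$.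
\item From $\kappa_2-c_2=V_2/X_1-c_1/X_2$ we get $\int(\kappa_2-c_2)\,dm(\zeta_2)=\kappa_1$.
\item From $\kappa_1=1/X_1-U_1$ we get $\int\zeta_1\kappa_1\,dm(\zeta_1)=t$.
\end{itemize}
Thus $\mathbb E[\kappa\,\zeta_3\bar c_2]=t\,\mathbb E|c_2|^2$ and $\mathbb E[\kappa\,\zeta_1]=t$, whatever $U$ and $V$ are. The functions $\zeta_1$ and $\zeta_3\bar c_2$ are orthogonal, and Bessel's inequality gives $\mathbb E|\kappa|^2\ge t^2+t^2\,\mathbb E|c_2|^2$. Each odd variable forces one component of $\kappa$. The sequence $\kappa_j$ is not a martingale: the step from $\kappa_3$ to $\kappa_2$ produces the drift $-c_2$. The drift has mean zero in $\zeta_2$ because $\int X^{-1}dm=0$, and so the component forced by $\zeta_1$ survives in $\kappa$. This is the purpose of the choice of $t$.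

\subsection{The lower bound in the model}

For general $n$ we pair $\kappa$ with the sum of the $n$ orthogonal test functions. The new difficulty is the right side $R\ne1$. The drift terms no longer vanish, and there are $n$ of them, each paired with a function of norm up to $\sqrt n$. Termwise smallness of $1-R$ would leave an error of order $n^{3/2}$; the square-function identity \eqref{eq:pyth} reduces it to a small multiple of $n$.

\begin{proposition}\label{prop:model}
Let $U,V,R\in\mathcal A$ satisfy $PU+QV=R$, $|R|\le1$, $\operatorname{Re}\mathbb ER\ge1-10^{-4}$, and $|V|\le\Lambda|P|$ a.e. Then $\Lambda\ge\sqrt n/10$.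
\end{proposition}

\begin{proof}
Put $\eta_0=10^{-4}$. By Lemma~\ref{lem:A}(b), $P_jU_j+Q_jV_j=R_j$. Let
\[
\kappa_j=\frac{V_j}{P_j}=R_jc_j-\frac{U_j}{Q_j},\qquad H_j=\sum_{i\le j,\ i\ \mathrm{odd}}\zeta_i\,\bar c_{i-1},\qquad H_0=0 .
\]
The summands of $H_j$ are orthogonal (integrate first in the last variable that occurs) and have modulus at most $1$, so $\mathbb E|H_j|^2\le n$. Consider
\[
S=\mathbb E[\kappa_dH_d]=\sum_{j=1}^d\mathbb E[\kappa_jH_j-\kappa_{j-1}H_{j-1}].
\]
Since $|\kappa_d|=|V/P|\le\Lambda$, we have $|S|\le\Lambda\,\mathbb E|H_d|\le\Lambda\sqrt n$. It suffices to show $|S|\ge n/10$.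

\emph{Even $j$.} Here $P_j=P_{j-1}$ and $H_j=H_{j-1}$, so $\mathbb E[\kappa_jH_j|\mathcal F_{j-1}]=V_{j-1}H_{j-1}/P_{j-1}=\kappa_{j-1}H_{j-1}$. The term vanishes.

\emph{Odd $j$.} Here $Q_j=Q_{j-1}$ and $H_j=H_{j-1}+\zeta_j\bar c_{j-1}$. The product $U_jH_j$ is analytic in $\zeta_j$ with value $U_{j-1}H_{j-1}$ at $0$, so $\mathbb E[U_jH_j/Q_j|\mathcal F_{j-1}]=U_{j-1}H_{j-1}/Q_{j-1}$, and the term equals $\mathbb E[R_jc_jH_j-R_{j-1}c_{j-1}H_{j-1}]$. Write $c_j=c_{j-1}/X(\zeta_j)$ and apply \eqref{eq:Xres} to $\varphi(\xi)=R_j(\zeta_{<j},\xi)(H_{j-1}+\xi\bar c_{j-1})$. With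
\[
Y_j=R_j(\zeta_{<j},-t)=\int R_j(\zeta_{<j},\xi)\,d\mu_{-t}(\xi)
\]
we obtain $\mathbb E[R_jc_jH_j|\mathcal F_{j-1}]=c_{j-1}R_{j-1}H_{j-1}-c_{j-1}Y_j(H_{j-1}-t\bar c_{j-1})$. Therefore
\[
S=S_1-S_2,\qquad S_1=t\sum_{j\ \mathrm{odd}}\mathbb E\big[Y_j|c_{j-1}|^2\big],\qquad S_2=\sum_{j\ \mathrm{odd}}\mathbb E\big[Y_jH_{j-1}c_{j-1}\big].
\]

\emph{The main term $S_1$.} Since $\operatorname{Re}(1-R_j)\ge0$ and $K_{-t}\le5$, we have $\operatorname{Re}(1-Y_j)\le5\operatorname{Re}(1-R_{j-1})$, and hence $\mathbb E\operatorname{Re}(1-Y_j)\le5\eta_0$. From $|Y_j|\le1$ we get $|1-Y_j|^2\le2\operatorname{Re}(1-Y_j)$, so $\mathbb E|1-Y_j|\le\sqrt{10\eta_0}$. By \eqref{eq:c}, $|c_{j-1}|\le1$ and $t\ge\frac12$,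
\[
|S_1|\ge t\sum_{j\ \mathrm{odd}}\big(\mathbb E|c_{j-1}|^2-\mathbb E|1-Y_j|\big)\ge\frac n2\Big(\frac13-\sqrt{10\eta_0}\Big).
\]

\emph{The drift term $S_2$.} The term $j=1$ vanishes because $H_0=0$. Let $j\ge3$ be odd. Then $H_{j-1}=H_{j-2}$ and $R_{j-2}$ are $\mathcal F_{j-2}$-measurable, and $\mathbb E[c_{j-1}|\mathcal F_{j-2}]=c_{j-2}\int X^{-1}dm=0$. So $\mathbb E[R_{j-2}H_{j-1}c_{j-1}]=0$, and
\[
\big|\mathbb E[Y_jH_{j-1}c_{j-1}]\big|=\big|\mathbb E[(Y_j-R_{j-2})H_{j-1}c_{j-1}]\big|\le\sqrt n\,\|Y_j-R_{j-2}\|_2 .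
\]
The difference $Y_j-R_{j-1}$ is the $\mu_{-t}$-average of $R_j-R_{j-1}$ in $\zeta_j$, so the Cauchy--Schwarz inequality and $K_{-t}\le5$ give $\|Y_j-R_{j-1}\|_2^2\le5\|R_j-R_{j-1}\|_2^2$. Using $|x+y|^2\le2|x|^2+2|y|^2$ and \eqref{eq:pyth},
\begin{align*}
\sum_{j\ge3\ \mathrm{odd}}\|Y_j-R_{j-2}\|_2^2&\le\sum_{j\ge3\ \mathrm{odd}}\big(10\|R_j-R_{j-1}\|_2^2+2\|R_{j-1}-R_{j-2}\|_2^2\big)\\
&\le10\big(\mathbb E|R|^2-|\mathbb ER|^2\big)\le10\big(1-(1-\eta_0)^2\big)\le20\eta_0 .
\end{align*}
There are fewer than $n$ terms, so $|S_2|\le\sqrt n\cdot\sqrt n\cdot\sqrt{20\eta_0}$.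

Since $\frac12\sqrt{10\eta_0}<0.016$ and $\sqrt{20\eta_0}<0.045$, we conclude that $|S|\ge n(\frac16-0.016-0.045)\ge n/10$.
\end{proof}

No bound on the size of $U$ enters the estimate; only $U\in\mathcal A$ is used.

\section{Transfer to an arc of the circle}\label{sec:transfer}

From now on $\eta=5\cdot10^{-5}$, and
\[
a_\ell=P\circ\Theta_\ell,\qquad b_\ell=Q\circ\Theta_\ell ,
\]
which are continuous on $\overline{\mathbb D}$, analytic in $\mathbb D$, equal to $1$ at $0$, and of modulus at least $1$ on $\mathbb T$. For Theorem~\ref{thm:main} each block has to act near one short arc $J$ and to be almost constant elsewhere. We achieve this by composing with a map $v:\mathbb D\to\mathbb D$ that is unimodular on $J$ and has modulus $\frac12$ on the rest of the circle: high powers of $v$ oscillate on $J$ and are negligible off $J$.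

Throughout, an \emph{arc} $J$ is an open arc whose complement has positive measure. Let $h_J=h_{1_J}$, let $\omega_J(z)=\operatorname{Re}h_J(z)=\mu_z(J)$, and put
\[
v_J=\exp\big(-(\log2)(1-h_J)\big).
\]

\begin{lemma}\label{lem:v}
Let $v=v_J$. Then $|v|=2^{-(1-\omega_J)}<1$ in $\mathbb D$, and $|v|=\frac12$ a.e.\ on $\mathbb T\setminus J$. The function $v$ extends continuously to $\mathbb D\cup J$ with $|v|=1$ on $J$, and $\int_J\psi\,v^k\,dm\to0$ as $|k|\to\infty$ for every $\psi\in L^1(J)$.
\end{lemma}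

\begin{proof}
The first two statements follow from $\omega_J<1$ and (H3). Since $1-h_J=h_{\mathbb T\setminus J}$, the function $v$ extends continuously to $J$. The identity $\frac{e^{i\vartheta}+e^{i\theta}}{e^{i\vartheta}-e^{i\theta}}=-i\cot\frac{\vartheta-\theta}2$ gives, for $e^{i\theta}\in J$,
\[
v(e^{i\theta})=e^{i\gamma(\theta)},\qquad\gamma(\theta)=\log2\int_{\mathbb T\setminus J}\cot\frac{\vartheta-\theta}2\,dm(e^{i\vartheta}).
\]
The function $\gamma$ is real and smooth, and $\gamma'(\theta)=\frac{\log2}2\int_{\mathbb T\setminus J}\sin^{-2}\frac{\vartheta-\theta}2\,dm>0$. The substitution $x=\gamma(\theta)$ turns $\int_J\psi v^k\,dm$ into $\int\psi_1(x)e^{ikx}\,dx$, where $\psi_1$ is supported in the range of $\gamma$ and $\int|\psi_1|\,dx=\int_J|\psi|\,dm$. The Riemann--Lebesgue lemma finishes the proof.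
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $J$ be an arc, $v=v_J$, and let $z_*\in\mathbb D$ satisfy $\mu_{z_*}(\mathbb T\setminus J)\le\eta$. Let $C<\infty$ and $\Lambda<\sqrt n/10$. For all large $\ell$ there are no $U,V,R\in H^\infty$ with
\begin{gather*}
(a_\ell\circ v)U+(b_\ell\circ v)V=R,\qquad|U|,|V|\le C,\qquad|R|\le1,\qquad\operatorname{Re}R(z_*)\ge1-\eta,\\
|V|\le\Lambda|a_\ell\circ v|\quad\text{a.e.\ on }J .
\end{gather*}
\end{lemma}

\begin{proof}
Suppose that triples $U^\ell,V^\ell,R^\ell$ exist for a sequence $\ell\to\infty$. We construct from them a triple in $\mathcal A$ that violates Proposition~\ref{prop:model}. Write $\mu=\mu_{z_*}$ and $v^{(\ell)}=\Theta_\ell\circ v$, which maps $J$ into $\mathbb T^d$.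

First, for $\Psi\in C(\mathbb T^d)$,
\begin{equation}\label{eq:equi}
\int_J\Psi(v^{(\ell)})\,d\mu\to\mu(J)\,\mathbb E\Psi .
\end{equation}
For $\Psi=1$ this is an identity. For $\Psi=\zeta^\nu$, $\nu\ne0$, the integrand is $v^{\nu(\ell)}$, and both sides tend to $0$ by \eqref{eq:sign} and Lemma~\ref{lem:v} with $\psi=K_{z_*}$. Trigonometric polynomials are dense in $C(\mathbb T^d)$, and both sides are bounded by $\|\Psi\|_\infty$.

By a diagonal argument we pass to a subsequence along which $\mathcal L_U(\Psi)=\lim\int_JU^\ell\,\Psi(v^{(\ell)})\,d\mu$ exists for all monomials, hence by the same density for all $\Psi\in C(\mathbb T^d)$. By \eqref{eq:equi} applied to $|\Psi|$, we have $|\mathcal L_U(\Psi)|\le C\,\mathbb E|\Psi|$. So $\mathcal L_U$ extends to a bounded functional on $L^1(\mathbb T^d)$, and $\mathcal L_U(\Psi)=\mathbb E[\mathcal U\Psi]$ with $\mathcal U\in L^\infty(\mathbb T^d)$. Along a further subsequence we define $\mathcal L_V,\mathcal V$ and $\mathcal L_R,\mathcal R$ in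 the same way; the bound $|\mathcal L_R(\Psi)|\le\mathbb E|\Psi|$ gives $|\mathcal R|\le1$.

\emph{The limits lie in $\mathcal A$.} Let $\nu<0$ and $k=-\nu(\ell)\to+\infty$. Since $U^\ell v^k\in H^\infty$,
\[
\int_JU^\ell v^k\,d\mu=U^\ell(z_*)v(z_*)^k-\int_{\mathbb T\setminus J}U^\ell v^k\,d\mu ,
\]
which has modulus at most $C|v(z_*)|^k+C2^{-k}\to0$. Hence $\hat{\mathcal U}(\nu)=\mathcal L_U(\zeta^{-\nu})=0$. The argument uses only analyticity and a uniform bound, so it applies to $\mathcal V$ and $\mathcal R$.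

\emph{The relations.} On $J$ the boundary values of $a_\ell\circ v$ and $b_\ell\circ v$ are $P(v^{(\ell)})$ and $Q(v^{(\ell)})$. Hence $\mathcal L_R(\Psi)=\mathcal L_U(P\Psi)+\mathcal L_V(Q\Psi)$ for all $\Psi$, that is, $P\mathcal U+Q\mathcal V=\mathcal R$. Next,
\[
\operatorname{Re}\mathbb E\mathcal R=\lim\operatorname{Re}\Big(R^\ell(z_*)-\int_{\mathbb T\setminus J}R^\ell\,d\mu\Big)\ge1-2\eta=1-10^{-4}.
\]
Finally $1/P\in C(\mathbb T^d)$, and $|\mathbb E[(\mathcal V/P)\Psi]|=|\mathcal L_V(\Psi/P)|\le\Lambda\lim\int_J|\Psi(v^{(\ell)})|\,d\mu\le\Lambda\,\mathbb E|\Psi|$, so $|\mathcal V|\le\Lambda|P|$ a.e. Proposition~\ref{prop:model} gives $\Lambda\ge\sqrt n/10$, a contradiction.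
\end{proof}

\section{The blocks}\label{sec:blocks}

\subsection{Truncation}

Following Example~\ref{ex:square}, we would like to take $\delta a_\ell$ and $\delta b_\ell+\frac34w^{\ell s}$. This requires $|a_\ell|,|b_\ell|\le\frac1{4\delta}$, and \eqref{eq:Xsize} gives only $|P|,|Q|\le e^{5n^2}$. But $|P|$ is rarely that large, so we cut it off at the level $\frac1{4\delta}$ by dividing by an outer function. The next estimate says that this changes little if $\delta\le\delta(n)$, where
\[
\delta(n)=\tfrac14(7n)^{-5n}.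
\]

\begin{lemma}\label{lem:tail}
If $0<\delta\le\delta(n)$, then $\mathbb E\log^+(4\delta|P|)\le1$ and $\mathbb E\log^+(4\delta|Q|)\le1$.
\end{lemma}

\begin{proof}
The functions $|P|$ and $|Q|$ have the same distribution. By \eqref{eq:Xsize}, $x=\frac1{5n}\log|X|$ lies in $[0,1]$, where $e^x\le1+2x$ by convexity. Independence gives $\mathbb E|P|^{1/5n}\le(1+\frac{2\log2}{5n})^n\le2^{2/5}\le\frac43$. Since $\log^+y=5n\log^+y^{1/5n}\le5n\,y^{1/5n}$,
\[
\mathbb E\log^+(4\delta|P|)\le5n\,(4\delta)^{1/5n}\cdot\frac43\le5n\cdot\frac1{7n}\cdot\frac43<1 .\qedhere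
\]
\end{proof}

Let $0<\delta\le\delta(n)$. Let $o_a$ and $o_b$ be the outer functions, positive at $0$, with $\log|o_a|=\log^+(4\delta|a_\ell|)$ and $\log|o_b|=\log^+(4\delta|b_\ell|)$ on $\mathbb T$. By (H3), $|o_a|$ and $|o_b|$ are continuous on $\overline{\mathbb D}$ and at least $1$. Put $\tilde a=a_\ell/o_a$ and $\tilde b=b_\ell/o_b$. The moduli $|\tilde a|,|\tilde b|$ are continuous on $\overline{\mathbb D}$, and on $\mathbb T$
\begin{equation}\label{eq:tilde}
|\tilde a|=\min\big(|a_\ell|,\tfrac1{4\delta}\big)\in\big[1,\tfrac1{4\delta}\big],\qquad|\tilde b|=\min\big(|b_\ell|,\tfrac1{4\delta}\big)\in\big[1,\tfrac1{4\delta}\big].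
\end{equation}
So $|\tilde a|,|\tilde b|\le\frac1{4\delta}$ in $\mathbb D$. For an integer $s\ge1$, the \emph{block} with parameters $n,\delta,\ell,s$ is the pair
\[
F_1=\delta\tilde a,\qquad F_2=\delta\tilde b+\tfrac34w^{\ell s},\qquad|F_1|\le\tfrac14,\quad|F_2|\le1 .
\]

\begin{remark}
If $4\delta\le e^{-5n^2}$, then $o_a=o_b=1$ and no truncation takes place. Choosing $\delta_k=\frac14e^{-5n_k^2}\le\delta(n_k)$ in Section~\ref{sec:gluing} satisfies \eqref{eq:nk} when $\alpha<\frac14$, which includes the case $\alpha=0$. The truncation serves to reach all $\alpha<\frac12$.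
\end{remark}

\subsection{A block is bounded below}

Let $w\in\mathbb D$ and let $\ell$ be large. Of the numbers $w^\ell,w^{\ell^2},\dots,w^{\ell^d}$ at most one stays away from both $\mathbb T$ and $0$: those before it are close to $\mathbb T$, where $|X|\ge1$, and those after it are close to $0$, where $X=1$. So at most one factor $X(w^{\ell^j})$ is small, and it belongs to only one of $a_\ell,b_\ell$. This is why $P$ and $Q$ use alternate variables. To control the outer factors as well, we need the limit of harmonic measure in this picture.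

\begin{lemma}\label{lem:poisson}
Let $\ell\to\infty$ along a sequence, and let $w_\ell\in\mathbb D$ satisfy $w_\ell^{\ell^i}\to\zeta_i\in\overline{\mathbb D}$ for $1\le i\le d$. Let $j$ be the first index with $|\zeta_j|<1$, and $j=d$ if there is none. Then $|\zeta_i|=1$ for $i<j$ and $\zeta_i=0$ for $i>j$, and for $\Psi\in C(\mathbb T^d)$
\[
\int_{\mathbb T}\Psi\circ\Theta_\ell\,d\mu_{w_\ell}\to\Psi^*:=\int\Psi(\zeta_1,\dots,\zeta_{j-1},\xi_j,\dots,\xi_d)\,d\mu_{\zeta_j}(\xi_j)\,dm(\xi_{j+1})\cdots dm(\xi_d),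
\]
where $\mu_{\zeta_j}$ is the unit mass at $\zeta_j$ if $|\zeta_j|=1$.
\end{lemma}

\begin{proof}
Write $w=w_\ell$. For $i>j$ we have $|\zeta_j|<1$ and $|w^{\ell^i}|=|w^{\ell^j}|^{\ell^{i-j}}\to0$. Both sides of the claim are integrals of $\Psi$ against probability measures on $\mathbb T^d$. So they are linear, bounded by $\|\Psi\|_\infty$, commute with complex conjugation, and agree on constants, and it suffices to take $\Psi=\zeta^\nu$ with $\nu>0$. Let $r$ be the last index with $\nu_r\ne0$. By \eqref{eq:sign}, $\nu(\ell)>0$ for large $\ell$, and the left side is $w^{\nu(\ell)}$.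

If $r\le j$, then $\Psi^*=\prod_{i\le r}\zeta_i^{\nu_i}$; for $r=j$ this uses $\int\xi^{\nu_j}d\mu_{\zeta_j}=\zeta_j^{\nu_j}$, valid as $\nu_j>0$. Negative exponents occur only for $i<r\le j$, where $|\zeta_i|=1$, and then $w\ne0$ eventually. Hence $w^{\nu(\ell)}=\prod_{i\le r}(w^{\ell^i})^{\nu_i}\to\Psi^*$. If $r>j$, then $\Psi^*=0$ because $\int\xi_r^{\nu_r}dm=0$, and \eqref{eq:sign} gives $|w|^{\nu(\ell)}\le|w^{\ell^r}|^{1/2}\to0$.
\end{proof}

\begin{lemma}\label{lem:block}
Let $0<\delta\le\delta(n)$ and $\varepsilon>0$. There is $\ell_1$, and for each $\ell\ge\ell_1$ there is $s_1(\ell)$, such that for $\ell\ge\ell_1$ and $s\ge s_1(\ell)$: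
\begin{itemize}
\item[(a)] $e^{-2}\delta\le F_i(0)\le\delta$ for $i=1,2$;
\item[(b)] $\max(|F_1|,|F_2|)\ge e^{-3}\delta$ on $\mathbb D$;
\item[(c)] $|F_i(w)/F_i(0)-1|\le\varepsilon$ for $|w|\le2^{-1/2}$, $i=1,2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $F_1(0)=\delta/o_a(0)$ and $F_2(0)=\delta/o_b(0)$, both at most $\delta$. Lemma~\ref{lem:poisson} with $w_\ell=0$ (so $j=1$, $\mu_{\zeta_1}=m$) and Lemma~\ref{lem:tail} give $\log o_a(0)\to\mathbb E\log^+(4\delta|P|)\le1$ and $\log o_b(0)\to\mathbb E\log^+(4\delta|Q|)\le1$.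

(b) We first show that $\max(|\tilde a|,|\tilde b|)\ge e^{-2}$ on $\mathbb D$ for all large $\ell$. Otherwise there are $\ell\to\infty$ and points $w_\ell$ where this fails, and by compactness we may assume the convergence in Lemma~\ref{lem:poisson}. Of the two products $P,Q$, exactly one does not involve the variable $\zeta_j$. Say it is $P$; in the other case the argument below runs with $Q,b_\ell,o_b,\tilde b$, using the second half of Lemma~\ref{lem:tail}. Let $\rho=\prod_{i<j,\,i\text{ odd}}|X(\zeta_i)|\ge1$ and $P''(\xi)=\prod_{i>j,\,i\text{ odd}}X(\xi_i)$. Since $X$ is continuous on $\overline{\mathbb D}$ and $X(0)=1$, we have $|a_\ell(w_\ell)|\to\rho$. Lemma~\ref{lem:poisson} with $\Psi=\log^+(4\delta|P|)$ gives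
\[
\log|o_a(w_\ell)|\to\mathbb E\log^+(4\delta\rho|P''|)\le\log\rho+\mathbb E\log^+(4\delta|P''|)\le\log\rho+1,
\]
because $|P''|\le|P|$ on $\mathbb T^d$. So $\lim|\tilde a(w_\ell)|\ge e^{-1}$, a contradiction.

Fix such an $\ell$. The new term $\frac34w^{\ell s}$ could cancel $\delta\tilde b$ near the circle, but there $F_1$ suffices: by \eqref{eq:tilde} and continuity there is $r<1$ with $|F_1|\ge e^{-1}\delta$ for $r\le|w|<1$. For $|w|\le r$ we have $\max_i|F_i|\ge e^{-2}\delta-r^{\ell s}\ge e^{-3}\delta$ when $s$ is large.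

(c) The functions $a_\ell,b_\ell$ are invariant under $w\mapsto\epsilon w$, $\epsilon^\ell=1$. So are $o_a,o_b$, which are determined by their boundary moduli and positivity at $0$, and so are $F_1,F_2$. Hence $F_i(w)/F_i(0)=G(w^\ell)$ with $G$ analytic in $\mathbb D$, $G(0)=1$ and $|G|\le e^2/\delta$ by (a). The Schwarz lemma applied to $G-1$ gives $|F_i(w)/F_i(0)-1|\le2e^2\delta^{-1}|w|^\ell\le2e^2\delta^{-1}2^{-\ell/2}$, which is at most $\varepsilon$ for large $\ell$, uniformly in $s$.
\end{proof}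

\subsection{A block has no small solutions}

We now make the reduction after Example~\ref{ex:square} exact by letting $s\to\infty$ with $\ell$ fixed.

\begin{proposition}\label{prop:block}
Let $n\ge4000$, $0<\delta\le\delta(n)$, $\lambda=\sqrt n/30$. Let $J$ be an arc, $v=v_J$, and let $Z\subset\mathbb D$ be a finite set with $\mu_z(\mathbb T\setminus J)\le\eta$ for $z\in Z$. There is $\ell_2$, and for each $\ell\ge\ell_2$ there is $s_2(\ell)$, such that for $\ell\ge\ell_2$ and $s\ge s_2(\ell)$ there are no $z_*\in Z$ and $G_1,G_2,R\in H^\infty$ with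
\[
(F_1\circ v)G_1+(F_2\circ v)G_2=R,\qquad|G_i|\le\lambda\delta^{-2},\qquad|R|\le1,\qquad\operatorname{Re}R(z_*)\ge1-\eta .
\]
\end{proposition}

\begin{proof}
Put $\Lambda=2\lambda+2$. Since $\sqrt n/30>2$, we have $\Lambda<\sqrt n/10$. As $Z$ is finite, there is $\ell_2$ such that for $\ell\ge\ell_2$ the conclusion of Lemma~\ref{lem:transfer}, with this $\Lambda$ and $C=\lambda/\delta$, holds for every $z_*\in Z$. Fix $\ell\ge\ell_2$ and suppose that $z_*,G_1^s,G_2^s,R^s$ exist for infinitely many $s$; we may assume that $z_*$ is the same for all of them.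

On $J$ we have $|v|=1$, so $|F_2\circ v|\ge\frac34-\frac14=\frac12$ a.e., and $1\le|\tilde a\circ v|\le|a_\ell\circ v|$ by \eqref{eq:tilde}. Solving the equation for $G_2^s$,
\begin{equation}\label{eq:G2}
|G_2^s|\le2\big(1+\delta|\tilde a\circ v|\,\lambda\delta^{-2}\big)\le(2+2\lambda/\delta)\,|\tilde a\circ v|\qquad\text{a.e.\ on }J .
\end{equation}
Along a subsequence the boundary functions converge weak-$*$ in $L^\infty(\mathbb T)$ to $G_1,G_2,R$. The limits have vanishing negative Fourier coefficients, so they lie in $H^\infty$, and integration against $K_z$ shows convergence at every $z\in\mathbb D$. Hence $|G_i|\le\lambda\delta^{-2}$, $|R|\le1$ and $\operatorname{Re}R(z_*)\ge1-\eta$. The right side of \eqref{eq:G2} does not depend on $s$. For measurable $E\subset J$, testing against $1_E\overline{\operatorname{sgn}G_2}$ gives $\int_E|G_2|\,dm\le(2+2\lambda/\delta)\int_E|\tilde a\circ v|\,dm$, so $G_2$ satisfies \eqref{eq:G2}. Since $v(z)^{\ell s}\to0$ for $z\in\mathbb D$, the equation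 becomes $\delta(\tilde a\circ v)G_1+\delta(\tilde b\circ v)G_2=R$.

Put $U=\delta G_1/(o_a\circ v)$ and $V=\delta G_2/(o_b\circ v)$. Then $(a_\ell\circ v)U+(b_\ell\circ v)V=R$ and $|U|,|V|\le\lambda/\delta$, and a.e.\ on $J$ we have $|V|\le\delta|G_2|\le(2\delta+2\lambda)|\tilde a\circ v|\le\Lambda|a_\ell\circ v|$. This contradicts the choice of $\ell_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
Let $e^3\delta\le\delta(4000)$, put $L=\log\frac1\delta$, and let $n\ge4000$ be maximal with $e^3\delta\le\delta(n)$. This inequality gives $n\le5n\log(7n)\le L$. From $e^3\delta>\delta(n+1)$ and $\log(7n+7)\le\log n+2\le\frac54\log n$ we get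
\[
L<3+\log4+5(n+1)\log(7n+7)\le10\,n\log n\le10\,n\log L ,
\]
so $n\ge L/(10\log L)$. Take an arc $J$ with $m(\mathbb T\setminus J)=\eta$ and $Z=\{0\}$. Choose $\ell$ and then $s$ so that Lemma~\ref{lem:block} and Proposition~\ref{prop:block} hold with $e^3\delta$ in place of $\delta$, and put $f_i=F_i\circ v_J$. Then $|f_i|\le1$ and $\max_i|f_i|\ge\delta$. Proposition~\ref{prop:block} with $R=1$ shows that every bounded solution has
\[
\max_i\|g_i\|_\infty>\frac{\sqrt n}{30}\,e^{-6}\delta^{-2}\ge\frac{e^{-6}}{30\sqrt{10}}\,\delta^{-2}\Big(\frac L{\log L}\Big)^{1/2}.\qedhere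
\]
\end{proof}

\section{Gluing: proof of Theorem~\ref{thm:main}}\label{sec:gluing}

Fix $p\in(0,\infty)$ and $\alpha\in[0,\frac12)$. The $k$-th block will live on an arc of length about $\sigma_k$. Near it $|f|$ is about $\delta_k$, which contributes about $\sigma_k\delta_k^{-2p}(\log\frac1{\delta_k})^{\alpha p}$ to the integral of the $p$-th power of the maximal function. A solution has to reach the size $\lambda_k\delta_k^{-2}$ there, which should cost about $\sigma_k\lambda_k^p\delta_k^{-2p}$ in $\|g\|_p^p$. We choose $\sigma_k$ so that the cost equals $k$, and $n_k$ so large that the contributions are summable.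

\subsection{Parameters}

For $\zeta,\zeta'\in\mathbb T$ let $\operatorname{dist}(\zeta,\zeta')\in[0,\pi]$ be the angular distance; recall $|\zeta-\zeta'|=2\sin\frac x2\ge\frac2\pi x$ for $x=\operatorname{dist}(\zeta,\zeta')$. For $k\ge1$ and integers $n_k\ge4000$ put
\[
\delta_k=\delta(n_k),\qquad L_k=\log\frac1{\delta_k},\qquad\lambda_k=\frac{\sqrt{n_k}}{30},\qquad\sigma_k=k\Big(\frac{\delta_k^2}{\lambda_k}\Big)^p .
\]
Here $L_k=\log4+5n_k\log(7n_k)\ge1$. For fixed $k$, as $n_k\to\infty$, we have $L_k\delta_k^{2p}\to0$, and $(1+L_k)^\alpha/\lambda_k\to0$ because $\alpha<\frac12$; this is the only use of that hypothesis. So we can choose $n_k$ with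
\begin{equation}\label{eq:nk}
L_k\sigma_k\le8^{-k},\qquad(1+L_k)^\alpha/\lambda_k\le k^{-3/p}.
\end{equation}
Let $\theta_k=2^{-k}$ and
\[
J_k=\{e^{i\theta}:|\theta-\theta_k|<\sigma_k\},\qquad I_k=\{e^{i\theta}:|\theta-\theta_k|\le2^{-k-2}\}.
\]
Then $m(J_k)=\sigma_k/\pi$. The $I_k$ are disjoint, since $\frac58\theta_k<\frac34\theta_k$, and $J_k\subset I_k$, since $\sigma_k\le8^{-k}\le2^{-k-2}$. Write $h_k,\omega_k,v_k$ for $h_{J_k},\omega_{J_k},v_{J_k}$.

The test points for the $k$-th block form a row below the middle half of $J_k$: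
\[
y_k=\frac{\eta\,\sigma_k}{14L_k},\qquad Z_k=\{(1-y_k)e^{i(\theta_k+ry_k)}:\ r\in\mathbb Z,\ |r|y_k\le\sigma_k/2\}.
\]
If $|z|=1-y$ with $0<y\le\frac12$ and $x=\operatorname{dist}(\zeta,z/|z|)$, then $|\zeta-z|^2=y^2+4(1-y)\sin^2\frac x2\ge\max(y^2,2x^2/\pi^2)$ and $1-|z|^2\le2y$, so
\begin{equation}\label{eq:kernel}
K_z(\zeta)\le\min\big(2/y,\ \pi^2y/x^2\big).
\end{equation}
For $z\in Z_k$ the set $\mathbb T\setminus J_k$ lies at angular distance at least $\sigma_k/2$ from $z/|z|$. Hence
\begin{equation}\label{eq:Zk}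
\mu_z(\mathbb T\setminus J_k)\le\frac2{2\pi}\int_{\sigma_k/2}^\infty\frac{\pi^2y_k}{x^2}\,dx=\frac{2\pi y_k}{\sigma_k}\le\frac{\eta}{2L_k}\le\eta,\qquad z\in Z_k .
\end{equation}

Let $\varepsilon_k=2^{-k-1}$, so $\sum_k\varepsilon_k=\frac12$. Choose $\ell_k$ and then $s_k$ so that Lemma~\ref{lem:block} (with $n_k,\delta_k,\varepsilon_k$) and Proposition~\ref{prop:block} (with $n_k,\delta_k,J_k,Z_k$) both apply, and let $F_1^{(k)},F_2^{(k)}$ be the block.

\subsection{The functions $f_1$ and $f_2$}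

Away from $J_k$, the function $F_i^{(k)}\circ v_k$ is close to the small constant $F_i^{(k)}(0)$. To form a convergent product we divide by this constant. The quotient may be as large as $e^2/\delta_k$ on $J_k$, and we compensate with the factor $D_k=e^{-L_kh_k}$. It satisfies $|D_k|=e^{-L_k\omega_k}\le1$, with $|D_k|=\delta_k$ a.e.\ on $J_k$ and $|D_k|=1$ a.e.\ on $\mathbb T\setminus J_k$. Put
\[
f_i^{(k)}=\frac{D_k}{F_i^{(k)}(0)}\,F_i^{(k)}\circ v_k,\qquad f_i=\prod_{k\ge1}f_i^{(k)},\qquad i=1,2 .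
\]
Lemmas~\ref{lem:v} and~\ref{lem:block} give three properties of the factors.
\begin{itemize}
\item[(F1)] $|f_i^{(k)}|\le e^2$ a.e.\ on $J_k$, by (a) and $|F_i^{(k)}|\le1$; and $|f_i^{(k)}|\le1+\varepsilon_k$ a.e.\ on $\mathbb T\setminus J_k$, by (c) and $|v_k|=\frac12$.
\item[(F2)] If $\omega_k(z)\le\frac12$, then $|v_k(z)|\le2^{-1/2}$, so $|f_i^{(k)}(z)/D_k(z)-1|\le\varepsilon_k$ by (c).
\item[(F3)] $\max_i|f_i^{(k)}|\ge e^{-3}|D_k|$ on $\mathbb D$, by (a) and (b).
\end{itemize}

\emph{Convergence and boundedness.} We have $|h_k(z)|\le2m(J_k)/(1-|z|)$ and $\sum_kL_k\sigma_k<\infty$. So on a compact subset of $\mathbb D$ we have $\omega_k\le\frac12$ for large $k$, and $\sum_k|D_k-1|$ converges uniformly. By (F2), $|f_i^{(k)}-1|\le\varepsilon_k+|D_k-1|$ there, and the products converge locally uniformly. A point of $\mathbb T$ lies in at most one $J_k$, so by (F1) any finite product of distinct factors $f_i^{(k)}$ (with $i$ fixed) is bounded by $B=e^{5/2}\ge e^2\prod_k(1+\varepsilon_k)$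 a.e.\ on $\mathbb T$, hence in $\mathbb D$. Thus $|f_i|\le B$, and the products with one factor omitted are bounded by $B$ as well.

\emph{Lower bound.} Let $\Sigma=\sum_kL_k\omega_k$. Since the $J_k$ are disjoint, $\sum_k\omega_k(z)\le1$, and at most one $k$ has $\omega_k(z)>\frac12$. For every other index $l$, (F2) gives $|f_i^{(l)}(z)|\ge(1-\varepsilon_l)|D_l(z)|$ for both $i$, and $\prod_l(1-\varepsilon_l)\ge1-\sum_l\varepsilon_l=\frac12$. Using (F3) for the exceptional index, if there is one, we get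
\[
|f|\ge\max_i|f_i|\ge\tfrac12e^{-3}e^{-\Sigma}\qquad\text{on }\mathbb D .
\]
Together with $|f|\le2B\le e^4$ this gives $|\log|f||\le4+\Sigma$ and
\begin{equation}\label{eq:W}
|f|^{-2}(1+|\log|f||)^\alpha\le20\,e^6\,e^{2\Sigma}(1+\Sigma)^\alpha .
\end{equation}

\subsection{The maximal function is in $L^p$}

Fix an aperture $A_0$; the functions $f_i$ do not depend on it. Let $A=2(1+A_0)$, $\zeta\in\mathbb T$, $z\in\Gamma(\zeta)$, and $\tau_k=\operatorname{dist}(\zeta,e^{i\theta_k})/\sigma_k$. We claim that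
\begin{equation}\label{eq:omega}
\omega_k(z)\le\min(1,A/\tau_k).
\end{equation}
For $\xi\in\mathbb T$ we have $|\zeta-\xi|\le A_0(1-|z|)+|z-\xi|\le(1+A_0)|z-\xi|$, so
\[
K_z(\xi)\le\frac2{|z-\xi|}\le\frac{2(1+A_0)}{|\zeta-\xi|}\le\frac{\pi(1+A_0)}{\operatorname{dist}(\zeta,\xi)} .
\]
If $\tau_k\ge2$, then $\operatorname{dist}(\zeta,\xi)\ge\tau_k\sigma_k/2$ for $\xi\in J_k$, and $\omega_k(z)\le\frac{\sigma_k}\pi\cdot\frac{2\pi(1+A_0)}{\tau_k\sigma_k}=A/\tau_k$. If $\tau_k<2$, then $A/\tau_k>1\ge\omega_k(z)$. This proves \eqref{eq:omega}.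

If $\zeta\notin I_l$, then $\tau_l\ge2^{-l-2}/\sigma_l$, and \eqref{eq:nk} gives $L_l\omega_l(z)\le AL_l\sigma_l2^{l+2}\le4A\,4^{-l}$. These bounds sum to at most $2A$. Hence on $\Gamma(\zeta)$ we have $\Sigma\le2A$ if $\zeta\notin\bigcup_kI_k$, and $\Sigma\le2A+x_k$ with $x_k=L_k\min(1,A/\tau_k)$ if $\zeta\in I_k$. Let $\mathcal M=M\big(|f|^{-2}(1+|\log|f||)^\alpha\big)$, and let $C$ denote constants depending only on $A_0,p,\alpha$. By \eqref{eq:W}, $\mathcal M\le C$ off $\bigcup_kI_k$, and $\mathcal M^p\le Ce^{2px_k}(1+x_k)^{\alpha p}$ on $I_k$. We split $I_k$ into three parts.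
\begin{itemize}
\item Where $\tau_k\le2A$, a set of measure at most $C\sigma_k$, we use $x_k\le L_k$. The integral of $\mathcal M^p$ is at most $C\sigma_k\delta_k^{-2p}(1+L_k)^{\alpha p}$.
\item Where $2A<\tau_k\le AL_k$, a set of measure at most $C\sigma_kL_k$, we have $x_k\le L_k/2$. The integral is at most $C\sigma_kL_k\delta_k^{-p}(1+L_k)^{\alpha p}\le C\sigma_k\delta_k^{-2p}(1+L_k)^{\alpha p}$, because $L_k\delta_k^p=L_ke^{-pL_k}\le1/p$.
\item Where $\tau_k>AL_k$ we have $x_k<1$, and the integral is at most $Cm(I_k)$.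
\end{itemize}
By the definition of $\sigma_k$ and \eqref{eq:nk},
\[
\int_{\mathbb T}\mathcal M^p\,dm\le C+C\sum_kk\Big(\frac{(1+L_k)^\alpha}{\lambda_k}\Big)^p\le C+C\sum_kk^{-2}<\infty .
\]

\subsection{There is no solution in $H^p$}

Suppose $g_1,g_2\in H^p$ and $f_1g_1+f_2g_2=1$. Put $|g|_{\max}=\max_i|g_i|$, so $\int|g|_{\max}^p\,dm<\infty$ by (H1). Fix $k$, let $\Pi_i=\prod_{l\ne k}f_i^{(l)}$, so $|\Pi_i|\le B$, and put $G_i=D_k\Pi_ig_i/F_i^{(k)}(0)\in H^p$. Then
\[
(F_1^{(k)}\circ v_k)G_1+(F_2^{(k)}\circ v_k)G_2=1 .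
\]
To apply Proposition~\ref{prop:block} we cut $G_1,G_2$ down to the level $\lambda_k\delta_k^{-2}$ by an outer factor. The logarithm of the excess is
\[
\varphi=\max_i\log^+\big(|G_i|\delta_k^2/\lambda_k\big)\qquad\text{on }\mathbb T,
\]
and we need a point $z_*\in Z_k$ with $\int\varphi\,d\mu_{z_*}\le\eta$.

Almost everywhere on $\mathbb T$ we have $|G_i|\le e^2B\delta_k^{-1}|D_k||g_i|$, which equals $e^2B|g_i|$ on $J_k$ and $e^2B|g_i|/\delta_k$ off $J_k$. Therefore
\[
\varphi\le\psi+L_k1_{\mathbb T\setminus J_k},\qquad\psi=\log^+\big(e^2B|g|_{\max}\delta_k^2/\lambda_k\big).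
\]
The second term explains the height $y_k$: by \eqref{eq:Zk}, $L_k\mu_z(\mathbb T\setminus J_k)\le\eta/2$ for $z\in Z_k$. For the first term, $\log^+x\le x^p/p$ and the definition of $\sigma_k$ give
\begin{equation}\label{eq:psi}
\int\psi\,dm\le\frac{(e^2B)^p}{p}\cdot\frac{\sigma_k}{k}\int|g|_{\max}^p\,dm .
\end{equation}
In particular $\varphi\in L^1(\mathbb T)$. At a single point of $Z_k$ the kernel can be as large as a multiple of $1/y_k$, which exceeds $1/\sigma_k$ by the factor $L_k$, and \eqref{eq:psi} would not suffice. Averaging over the row $Z_k$ removes this factor.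

Fix $\zeta\in\mathbb T$. The points $z/|z|$, $z\in Z_k$, are at mutual angular distance at least $y_k$. For each $j\ge0$, the points of $\mathbb T$ at angular distance in $[jy_k,(j+1)y_k)$ from $\zeta$ form two half-open arcs of length at most $y_k$, so at most two of the points $z/|z|$ lie there. By \eqref{eq:kernel},
\[
\sum_{z\in Z_k}K_z(\zeta)\le\frac4{y_k}+\sum_{j\ge1}\frac{2\pi^2}{j^2y_k}=\frac{4+\pi^4/3}{y_k}\le\frac{40}{y_k}.
\]
Also $\#Z_k=2\lfloor\sigma_k/(2y_k)\rfloor+1\ge\sigma_k/(2y_k)$. Hence the average of $\int\psi\,d\mu_z$ over $z\in Z_k$ is at most $\frac{80}{\sigma_k}\int\psi\,dm$, and by \eqref{eq:psi} there is $z_*\in Z_k$ with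
\[
\int\psi\,d\mu_{z_*}\le\frac{80\,(e^2B)^p}{p\,k}\int|g|_{\max}^p\,dm .
\]
Take $k$ so large that the right side is at most $\eta/2$. Then $\int\varphi\,d\mu_{z_*}\le\eta$.

Let $R$ be the outer function with $|R|=e^{-\varphi}$ on $\mathbb T$ and $R(z_*)>0$. By (H3), $|R|\le1$ and $R(z_*)=\exp(-\int\varphi\,d\mu_{z_*})\ge1-\eta$. The functions $RG_i$ lie in $H^p$, and their boundary values are bounded by $\lambda_k\delta_k^{-2}$ by the definition of $\varphi$. By (H2), $|RG_i|\le\lambda_k\delta_k^{-2}$ in $\mathbb D$. Finally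
\[
(F_1^{(k)}\circ v_k)(RG_1)+(F_2^{(k)}\circ v_k)(RG_2)=R .
\]
This contradicts Proposition~\ref{prop:block} for $J_k$ and $Z_k$. Hence $f_1g_1+f_2g_2=1$ has no solution in $H^p$, and Theorem~\ref{thm:main} is proved.

\begin{thebibliography}{9}

\bibitem{closures}
\emph{Closures of finitely generated ideals in Hardy spaces},
\texttt{http://archive.ymsc.tsinghua.edu.cn/\allowbreak pacm\_download/\allowbreak 116/\allowbreak 7765-11512\_2006\_\allowbreak Article\_BF02388795.pdf}

\end{thebibliography}
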